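\title{Ramsey's theorem for positive sets fails for every tall analytic ideal}

\begin{abstract}
For an ideal $\mathcal I$ on $\omega$, the relation $\mathcal I^+\to(\mathcal I^+)^2_2$ says that every two-coloring of the pairs from an $\mathcal I$-positive set has an $\mathcal I$-positive homogeneous set. We prove that no tall analytic ideal, and in particular no tall Borel ideal, satisfies this relation. It follows that an analytic ideal satisfies it exactly when every positive set contains an infinite set all of whose infinite subsets are positive. We also construct a tall coanalytic ideal that satisfies the relation. The main proof combines trees branching into an ultrafilter with a cut-and-choose game.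
\end{abstract}

\section{Introduction}\label{sec:intro}

An \emph{ideal} on $\omega=\{0,1,2,\dots\}$ is a family $\mathcal I\subseteq\mathcal P(\omega)$ that is closed under subsets and finite unions, contains all finite sets, and does not contain $\omega$. Its members are thought of as small. The sets in $\mathcal I^+=\mathcal P(\omega)\setminus\mathcal I$ are called \emph{positive}; they are infinite, and if a positive set is split into finitely many parts, one of the parts is positive. This pigeonhole principle has a natural analogue for pairs. Let $[X]^2$ be the set of two-element subsets of $X$, and let $2=\{0,1\}$. We write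
\[
\mathcal I^+\longrightarrow(\mathcal I^+)^2_2
\]
if for every $X\in\mathcal I^+$ and every coloring $c:[X]^2\to2$ there is a positive $Y\subseteq X$ that is \emph{homogeneous}, that is, $c$ is constant on $[Y]^2$.

For the ideal $\mathrm{Fin}$ of finite sets this is Ramsey's theorem. Ramsey's theorem also gives the relation for any ideal that looks like $\mathrm{Fin}$ somewhere inside each positive set: if $X$ contains an infinite set $Y_0$ none of whose infinite subsets is in $\mathcal I$, then every infinite homogeneous subset of $Y_0$ is positive. To exclude this cheap source of homogeneous sets, call $\mathcal I$ \emph{tall} if every infinite subset of $\omega$ contains an infinite set that belongs to $\mathcal I$. For a tall ideal the relation can hold only for a reason that goes beyond Ramsey's theorem. Identify $\mathcal P(\omega)$ with the Cantor space $2^\omega$, so that an ideal may be Borel, analytic or coanalytic as a subset of $2^\omega$. The following question is posed in \cite{filters}.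

\begin{quote}
\emph{Is there a tall Borel ideal $\mathcal I$ such that $\mathcal I^+\to(\mathcal I^+)^2_2$?}
\end{quote}

The answer is no, and two special kinds of colorings already suffice to show it. They lead to the following two properties of an ideal $\mathcal I$, both consequences of $\mathcal I^+\to(\mathcal I^+)^2_2$ (Lemma~\ref{lem:CQ}).

\begin{itemize}
\item[(C)] For every $X\in\mathcal I^+$ and $f:X\to2^\omega$ there is a positive $Y\subseteq X$ such that for each $n$ the value $f(y)(n)$ is the same for all but finitely many $y\in Y$.
\item[(Q)] For every $X\in\mathcal I^+$ and $g:\omega\to\omega$ there is a positive $Y\subseteq X$ such that $g(a)<b$ for all $a<b$ in $Y$.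
\end{itemize}

Property (C) says that every sequence of points of the Cantor space indexed by a positive set converges along a positive set. Property (Q) says that positive sets have arbitrarily sparse positive subsets. All results below are theorems of ZFC.

\begin{theorem}\label{thm:main}
No tall analytic ideal satisfies both \textup{(C)} and \textup{(Q)}. Hence no tall analytic ideal, and in particular no tall Borel ideal, satisfies $\mathcal I^+\to(\mathcal I^+)^2_2$.
\end{theorem}

Applied inside each positive set, Theorem~\ref{thm:main} shows that for analytic ideals Ramsey's theorem is the only source of the relation. Let $[Y]^\omega$ denote the set of infinite subsets of $Y$.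

\begin{theorem}\label{thm:char}
For an analytic ideal $\mathcal I$ the following are equivalent.
\begin{itemize}
\item[(1)] $\mathcal I^+\to(\mathcal I^+)^2_2$.
\item[(2)] $\mathcal I$ satisfies \textup{(C)} and \textup{(Q)}.
\item[(3)] Every $X\in\mathcal I^+$ contains an infinite set $Y$ with $[Y]^\omega\cap\mathcal I=\emptyset$.
\item[(4)] There is $\mathcal D\subseteq[\omega]^\omega$ with $\mathcal I=\{A: A\cap D\text{ is finite for all }D\in\mathcal D\}$.
\item[(5)] For every $X\in\mathcal I^+$ and every analytic $\mathcal A\subseteq[\omega]^\omega$ there is a positive $Y\subseteq X$ with $[Y]^\omega\subseteq\mathcal A$ or $[Y]^\omega\cap\mathcal A=\emptyset$.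
\end{itemize}
\end{theorem}

One might guess the negative answer from examples: the two tall ideals of Section~\ref{sec:colorings} fail the relation for simple reasons. But one of them satisfies (C) and the other (Q), so neither obstruction is universal, and tallness alone does not force either of them.

\begin{theorem}\label{thm:coanalytic}
There is a tall coanalytic ideal $\mathcal I$ with $\mathcal I^+\to(\mathcal I^+)^2_2$.
\end{theorem}

So ``analytic'' cannot be replaced by ``coanalytic'' in Theorem~\ref{thm:main}, and the proof has to use the fact that membership in $\mathcal I$, rather than in $\mathcal I^+$, is certified by a witness. Section~\ref{sec:fsigma} sets up these witnesses and carries out the argument for $F_\sigma$ ideals, where a witness is a single integer. Sections~\ref{sec:towers}--\ref{sec:tree} prove Theorem~\ref{thm:main}, Section~\ref{sec:char} proves Theorem~\ref{thm:char}, and Section~\ref{sec:coanalytic}, which can be read independently, proves Theorem~\ref{thm:coanalytic}.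

\section{Conventions and the two colorings}\label{sec:colorings}

A natural number $n$ is identified with $\{0,\dots,n-1\}$, and $\max\emptyset=-1$. We write $A\subseteq^*B$ if $A\setminus B$ is finite. For an infinite $K\subseteq\omega$, the set of its first $j$ elements is $K|j$; for a finite set $t$ and $k>\max t$ we write $t^\frown k$ for $t\cup\{k\}$. For sequences, $h|j$ is the restriction to $j$, $u^\frown n$ is $u$ followed by $n$, and $\sqsubseteq$ and $\sqsubset$ denote initial segment and proper initial segment. For $h,h'\in\omega^\omega$ the inequality $h\le h'$ is meant pointwise.

The spaces $2^\omega$ and $\omega^\omega$ carry the product topology, so convergence is coordinatewise eventual constancy; $2^\omega$ is compact. A subset of $2^\omega$ is \emph{analytic} if it is the projection of a closed subset of $2^\omega\times\omega^\omega$, and \emph{coanalytic} if its complement is analytic. Borel sets, projections of Borel subsets of $2^\omega\times 2^\omega$, and continuous preimages of analytic sets are analytic.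

An \emph{ultrafilter} on a set $D$ is a family of nonempty subsets of $D$ that is closed under supersets and finite intersections and contains one of $S$, $D\setminus S$ for each $S\subseteq D$. Every family with the finite intersection property is contained in an ultrafilter. Unless another underlying set is named, ultrafilters are on $\omega$ and nonprincipal, meaning that they contain no finite set.

We shall use (C) in the following form: \emph{for every positive $X$ and all sets $B_0,B_1,\dots$ there is a positive $Y\subseteq X$ such that for each $n$ either $Y\subseteq^*B_n$ or $Y\cap B_n$ is finite.} To pass between the two forms, let $f(x)(n)=1$ iff $x\in B_n$.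

\begin{lemma}\label{lem:CQ}
If $\mathcal I^+\to(\mathcal I^+)^2_2$, then $\mathcal I$ satisfies \textup{(C)} and \textup{(Q)}.
\end{lemma}

\begin{proof}
For (C), color a pair $a<b$ from $X$ by $0$ iff $f(a)\le f(b)$ in the lexicographic order of $2^\omega$. On a positive homogeneous set $Y$ the sequence $(f(y))_{y\in Y}$ is lexicographically monotone. Its $0$th coordinates form a monotone sequence in $\{0,1\}$, which is eventually constant. From that point on the first coordinates are monotone, hence eventually constant, and so on by induction.

For (Q), color $a<b$ by $0$ iff $g(a)<b$. A homogeneous set $Y$ of color $1$ is finite, since all its elements above $a=\min Y$ are at most $g(a)$. So a positive homogeneous set has color $0$.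
\end{proof}

\begin{example}\label{ex:summable}
Let $\mathcal S=\{A:\sum_{n\in A}\frac1{n+1}<\infty\}$. This ideal is the union of the closed sets $\{A:\sum_{n\in A}\frac1{n+1}\le m\}$, and it is tall because every infinite set has a subset $\{x_0<x_1<\cdots\}$ with $x_j\ge2^j$. It fails (Q): for $g(a)=2a+1$ the condition $g(a)<b$ gives $b+1>2(a+1)$, so the sum over $Y$ is dominated by a geometric series. It satisfies (C): choose positive sets $X\supseteq X_0\supseteq X_1\supseteq\cdots$ with $X_n$ contained in or disjoint from $B_n$, then pairwise disjoint finite sets $F_n\subseteq X_n$ with $\sum_{k\in F_n}\frac1{k+1}\ge1$. The set $Y=\bigcup_nF_n$ is positive and $Y\subseteq^*X_n$ for all $n$.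
\end{example}

\begin{example}\label{ex:finfin}
Partition $\omega$ into infinite sets $V_0,V_1,\dots$ and let $\mathcal J$ consist of the sets $A$ such that $A\cap V_n$ is finite for all but finitely many $n$. This is a Borel ideal. It is tall: an infinite set either has infinite intersection with some $V_n\in\mathcal J$ or is itself in $\mathcal J$. It fails (C) for $X=\omega$ and $B_n=V_n$, since $Y\in\mathcal J$ both when $Y\subseteq^*V_n$ for some $n$ and when all $Y\cap V_n$ are finite. It satisfies (Q): list the infinitely many $n$ for which $X\cap V_n$ is infinite as $n_0,n_1,\dots$, each infinitely often, and choose $y_j\in X\cap V_{n_j}$ above $y_i$ and $g(y_i)$ for all $i<j$.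
\end{example}

Property (Q) enters the proof only through the next lemma. A \emph{tree of finite sets} is a family $T$ of finite subsets of $\omega$ that contains $\emptyset$ and is closed under initial segments. For $t\in T$ let $S_t=\{k>\max t:t^\frown k\in T\}$ be its set of successors. A \emph{branch} of $T$ is an infinite set $K$ with $K|j\in T$ for all $j$.

\begin{lemma}\label{lem:branch}
Let $\mathcal I$ satisfy \textup{(Q)}, let $T$ be a tree of finite sets, and let $A\in\mathcal I^+$ satisfy $A\subseteq^*S_t$ for all $t\in T$. Then $T$ has a positive branch.
\end{lemma}

\begin{proof}
For each $a$ there are finitely many $t\in T$ with $t\subseteq a+1$; let $g(a)$ bound all elements of the finite sets $A\setminus S_t$ for such $t$. The set $A\cap S_\emptyset$ is positive, so (Q) gives a positive $Y=\{y_0<y_1<\cdots\}\subseteq A\cap S_\emptyset$ with $g(y_j)<y_{j+1}$ for all $j$. We have $\{y_0\}\in T$. If $t=\{y_0,\dots,y_j\}\in T$, then $y_{j+1}$ is an element of $A$ above $g(y_j)$, so $y_{j+1}\in S_t$ and $t^\frown y_{j+1}\in T$. Thus $Y$ is a branch.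
\end{proof}

\section{Witnesses, towers, and the case of $F_\sigma$ ideals}\label{sec:fsigma}

The plan for Theorem~\ref{thm:main} is to build a set $A$ that lies in $\mathcal I$ because it is assembled from small pieces in a controlled way, and that nevertheless defeats every possible witness to $A\in\mathcal I$. This section makes both halves precise.

\subsection*{Witnesses}
If $\mathcal I$ is the projection of a closed set $F$, a point $y$ with $(A,y)\in F$ certifies that $A\in\mathcal I$. It is convenient to replace $F$ by a set in which a witness for $A$ also serves for all subsets of $A$, and in which only upper bounds for the coordinates of a witness matter.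

\begin{lemma}\label{lem:E}
Let $\mathcal I$ be an analytic ideal. There is a set $E\subseteq2^\omega\times\omega^\omega$ such that
\begin{itemize}
\item[(E1)] $E$ is closed;
\item[(E2)] if $(K,h)\in E$, $K'\subseteq K$ and $h'\ge h$, then $(K',h')\in E$;
\item[(E3)] $K\in\mathcal I$ iff $(K,h)\in E$ for some $h$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $F\subseteq2^\omega\times\omega^\omega$ be closed with projection $\mathcal I$, and let $E$ be the set of $(K,h)$ for which there are $A\supseteq K$ and $y\le h$ with $(A,y)\in F$. Then (E2) holds by definition, and (E3) holds because $\mathcal I$ is closed under subsets. For (E1), let $(K_i,h_i)\in E$ converge to $(K,h)$, with $A_i\supseteq K_i$, $y_i\le h_i$ and $(A_i,y_i)\in F$. For each $n$ the numbers $h_i(n)$ are eventually equal to $h(n)$, so the numbers $y_i(n)$ are bounded. By compactness we may pass to a subsequence along which $A_i\to A$ and $y_i\to y$. Then $K\subseteq A$, $y\le h$ and $(A,y)\in F$.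
\end{proof}

We fix such an $E$ whenever an analytic ideal is given. A \emph{pair} is a $(t,u)$ with $t$ a finite subset of $\omega$, $u\in\omega^{<\omega}$ and $|t|=|u|$. It is \emph{alive} if $(t,h)\in E$ for some $h\sqsupseteq u$, and \emph{dead} otherwise. By (E2), if $(t^\frown k,u^\frown n)$ is alive then so is $(t,u)$; dead pairs stay dead. Moreover, for infinite $K$,
\begin{equation}\label{eq:alive}
(K,h)\in E\iff(K|j,\,h|j)\text{ is alive for all }j.
\end{equation}
The forward direction is (E2). Conversely, if $(K|j,h^j)\in E$ with $h^j\sqsupseteq h|j$, then $(K|j,h^j)\to(K,h)$ and (E1) applies. So a positive set rejects each candidate witness $h$ at a finite stage.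

\subsection*{Towers}
An ideal is never closed under countable unions, since $\omega$ is a union of singletons. It may, however, be closed under those countable unions whose terms escape fast enough in a given direction.

\begin{definition}\label{def:tower}
A \emph{tower} is a sequence $S_0\supseteq S_1\supseteq\cdots$ with $\bigcap_eS_e=\emptyset$. A \emph{pseudointersection} of it is a set $A$ with $A\subseteq^*S_e$ for all $e$. The tower is \emph{null} if all its pseudointersections are in $\mathcal I$, and \emph{gluing} if $\bigcup_eA_e\in\mathcal I$ whenever $A_e\in\mathcal I$ and $A_e\subseteq S_e$ for all $e$.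
\end{definition}

If $A_e\subseteq S_e$ are finite sets, then $\bigcup_eA_e$ is a pseudointersection, since its elements outside $S_n$ lie in $A_0\cup\dots\cup A_{n-1}$. So a null tower glues finite sets, while a gluing tower glues arbitrary sets of $\mathcal I$.

\begin{proposition}\label{prop:towers}
Let $\mathcal I$ be a tall analytic ideal satisfying \textup{(Q)}. Then every ultrafilter contains a null tower. If $\mathcal I$ also satisfies \textup{(C)}, every ultrafilter contains a gluing tower.
\end{proposition}

The proof is given in Section~\ref{sec:towers}. For the ideal $\mathcal J$ of Example~\ref{ex:finfin} the null towers can be written down. If $V_n\in\mathcal U$, take $S_e=V_n\setminus e$. If no $V_n$ is in $\mathcal U$, take $S_e=\bigcup_{n\ge e}V_n$; a pseudointersection meets each $V_n$ in a finite set. This second tower is not gluing, since $V_e\in\mathcal J$, $V_e\subseteq S_e$ and $\bigcup_eV_e=\omega$.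

\subsection*{The case of $F_\sigma$ ideals}
Suppose that $\mathcal I=\bigcup_mC_m$ with each $C_m$ closed, and that $\mathcal I$ is tall and satisfies (Q). We derive a contradiction from the first half of Proposition~\ref{prop:towers}. Let $E_m$ be the family of subsets of members of $C_0\cup\dots\cup C_m$. As in Lemma~\ref{lem:E}, each $E_m$ is closed, by compactness, and closed under subsets, and $\mathcal I=\bigcup_mE_m$. A witness to $K\in\mathcal I$ is now a single integer $m$ with $K\in E_m$.

The complements of sets in $\mathcal I$ have the finite intersection property, so there is an ultrafilter $\mathcal U$ disjoint from $\mathcal I$; it is nonprincipal because $\mathrm{Fin}\subseteq\mathcal I$. Let $(S_e)$ be a null tower in $\mathcal U$. Each $S_e$ is positive, so $S_e\notin E_e$, and since $E_e$ is closed some finite initial segment $A_e$ of $S_e$ is not in $E_e$. Let $A=\bigcup_eA_e$. On the one hand $A\in\mathcal I$, because the tower glues finite sets. On the other hand $A\notin E_e$ for every $e$, because $A_e\subseteq A$. This contradicts $\mathcal I=\bigcup_eE_e$.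

\subsection*{What changes in general}
For an analytic ideal the witness is a sequence $h$. We again want $A=\bigcup_eA_e$ with $A_e\subseteq S_e$, where $A_e$ defeats all $h$ with $h(0)=e$. No finite set need do this, because $h(1),h(2),\dots$ are still free. So $A_e$ is built in the same way, as a union $\bigcup_{e'}A_{e,e'}$ along a new tower, with $A_{e,e'}$ responsible for the $h$ that begin with $(e,e')$, and so on. Two new needs arise. The sets $A_e$ are now infinite members of $\mathcal I$, so the towers must be gluing; this is where (C) first enters. And the recursion must stop along every $h$, so that $A\in\mathcal I$ can be proved by induction on a well-founded tree. This depends on choosing the right ultrafilter at each node, and the choice will be read off from a winning strategy in a game.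

\section{Towers in ultrafilters}\label{sec:towers}

We prove Proposition~\ref{prop:towers} in three steps, each using a different hypothesis. Let $\mathcal U$ be an ultrafilter. A \emph{$\mathcal U$-tree} is a tree of finite sets $T$ with $S_t\in\mathcal U$ for all $t\in T$.

\begin{lemma}\label{lem:Utree}
Let $\mathcal I$ be a tall analytic ideal. For every ultrafilter $\mathcal U$ there is a $\mathcal U$-tree all of whose branches are in $\mathcal I$.
\end{lemma}

To guarantee that every branch is in $\mathcal I$ we grow the witnesses together with the tree: at a node $t$ carrying a partial witness $u$, we choose the next coordinate $n$ of the witness and then need $\mathcal U$-many $k$ such that the construction can continue from $(t^\frown k,u^\frown n)$. By \eqref{eq:alive} it is enough never to reach a dead pair. The proof collects the pairs from which death cannot be avoided, ranks them by how soon it comes, and uses tallness to show that the root is not among them.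

\begin{proof}
Let $L_0$ be the set of dead pairs. For $0<\xi<\omega_1$ let $L_{<\xi}=\bigcup_{\eta<\xi}L_\eta$, and let $L_\xi$ consist of $L_{<\xi}$ together with all pairs $(t,u)$ such that
\[
\{k>\max t:(t^\frown k,u^\frown n)\in L_{<\xi}\}\in\mathcal U\quad\text{for every }n .
\]
Let $L=\bigcup_{\xi<\omega_1}L_\xi$, and for $(t,u)\in L$ let $\operatorname{rk}(t,u)$ be the least $\xi$ with $(t,u)\in L_\xi$. There are countably many pairs, so the ranks are bounded by a countable ordinal $\xi^*$, and $L=L_{\xi^*}=L_{\xi^*+1}$.

\emph{Claim: $(\emptyset,\emptyset)\notin L$.} Suppose otherwise. If $(t,u)\in L\setminus L_0$ has rank $\xi$, it entered $L_\xi$ by the displayed condition, so for every $n$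
\[
R_{t,u,n}=\{k>\max t:(t^\frown k,u^\frown n)\in L,\ \operatorname{rk}(t^\frown k,u^\frown n)<\operatorname{rk}(t,u)\}\in\mathcal U .
\]
Choose $z_0<z_1<\cdots$ such that $z_j\in R_{t,u,n}$ whenever $(t,u)\in L\setminus L_0$, $t\subseteq\{z_0,\dots,z_{j-1}\}$, and $n$ and all entries of $u$ are at most $j$. For each $j$ these are finitely many sets in $\mathcal U$, so their intersection is infinite and $z_j$ exists. Thus $z_j$ lowers the rank against all witnesses bounded by $j$. By tallness some infinite $Z'\subseteq\{z_j:j<\omega\}$ is in $\mathcal I$; fix $h$ with $(Z',h)\in E$. We thin out $Z'$ so that the bounds catch up with $h$: choose $j_0<j_1<\cdots$ with $z_{j_i}\in Z'$ and $j_i\ge\max(h(0),\dots,h(i))$. Let $t_i=\{z_{j_0},\dots,z_{j_{i-1}}\}$ and $u_i=h|i$. Every $(t_i,u_i)$ is alive, since $(t_i,h)\in E$ by (E2). We have $(t_0,u_0)=(\emptyset,\emptyset)\in L$. If $(t_i,u_i)\in L$, then $(t_i,u_i)\in L\setminus L_0$, $t_i\subseteq\{z_0,\dots,z_{j_i-1}\}$ and $h(0),\dots,h(i)\le j_i$, so $z_{j_i}\in R_{t_i,u_i,h(i)}$. This says that $(t_{i+1},u_{i+1})\in L$, with smaller rank. We obtain an infinite descending sequence of ordinals, which proves the claim.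

\emph{The tree.} If $(t,u)\notin L=L_{\xi^*+1}$, there is $n$ such that $\{k>\max t:(t^\frown k,u^\frown n)\in L\}\notin\mathcal U$, and then $\{k>\max t:(t^\frown k,u^\frown n)\notin L\}\in\mathcal U$. Define $T$ and sequences $u_t$ ($t\in T$) with $(t,u_t)\notin L$ by recursion. Put $\emptyset\in T$ and $u_\emptyset=\emptyset$. Given $t\in T$, take $n=n_t$ as above for $(t,u_t)$, put $t^\frown k\in T$ iff $(t^\frown k,u_t{}^\frown n_t)\notin L$, and let $u_{t^\frown k}=u_t{}^\frown n_t$. Then $T$ is a $\mathcal U$-tree. If $K$ is a branch and $h=\bigcup_ju_{K|j}$, then no pair $(K|j,h|j)$ is in $L_0$, so $(K,h)\in E$ by \eqref{eq:alive} and $K\in\mathcal I$.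
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:towers}]
Let $T$ be as in Lemma~\ref{lem:Utree} and put
\[
S_e=(\omega\setminus e)\cap\bigcap\{S_t:t\in T,\ t\subseteq e\}.
\]
Each $S_e$ is a finite intersection of sets in $\mathcal U$, the sequence decreases, and the factor $\omega\setminus e$ makes its intersection empty. A pseudointersection $A$ satisfies $A\subseteq^*S_t$ for every $t\in T$. If $A$ were positive, Lemma~\ref{lem:branch} would give a positive branch of $T$, and there is none. So the tower is null.

Now assume (C); we show that every null tower $(S_e)$ is gluing. Let $P_i=S_i\setminus S_{i+1}$, so that the $P_i$ partition $S_0$. Let $A_e\in\mathcal I$, $A_e\subseteq S_e$ and $A=\bigcup_eA_e\subseteq S_0$. For $e>i$ the set $A_e$ is disjoint from $P_i$, so $A\cap P_i\subseteq A_0\cup\dots\cup A_i$ is in $\mathcal I$. Suppose $A$ is positive. By (C) there is a positive $Y\subseteq A$ such that for each $i$ either $Y\subseteq^*P_i$ or $Y\cap P_i$ is finite. The first alternative would give $Y\subseteq^*A\cap P_i\in\mathcal I$, so all $Y\cap P_i$ are finite. Then $Y\setminus S_n=\bigcup_{i<n}(Y\cap P_i)$ is finite for every $n$, and $Y$ is a positive pseudointersection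 of a null tower, a contradiction.
\end{proof}

\section{A cut-and-choose game}\label{sec:game}

From now until the end of Section~\ref{sec:tree}, $\mathcal I$ is an analytic ideal satisfying (C) and (Q). We need a device that produces, for any sequence of guesses at a witness, integers $k_0<k_1<\cdots$ that defeat the guesses after finitely many steps, and that can be steered: at each step we must be able to confine all later integers to a prescribed set of a tower. In the game below player I makes the guesses and steers by cutting $\omega$ into pieces, and player II supplies the integers.

A \emph{finite partition} is a finite family of pairwise disjoint sets with union $\omega$; the empty set is allowed as a piece. In round $j=0,1,2,\dots$ of the game $\mathbb G$,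
\begin{itemize}
\item I plays a finite partition $\mathcal P_j$ and an integer $m_j$;
\item II plays a piece $P_j\in\mathcal P_j$ such that $P_0\cap\dots\cap P_j$ is infinite, and an integer $k_j\in P_0\cap\dots\cap P_j$ with $k_j>k_{j-1}$ if $j>0$.
\end{itemize}
Player II wins a run iff $(\{k_j:j<\omega\},(m_j)_{j<\omega})\notin E$. A \emph{position} is a finite sequence of complete rounds. For a position $p$ let $Q_p$ be the intersection of the pieces chosen so far, with $Q_\emptyset=\omega$. The set $Q_p$ is infinite, it contains the last integer played by II, and it contains all integers that II plays later. Some piece of any finite partition meets $Q_p$ in an infinite set, so II always has a legal move.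

\begin{lemma}\label{lem:IIwins}
Player II has a winning strategy in $\mathbb G$.
\end{lemma}

\begin{proof}
Suppose not. We first show that I has a winning strategy; this is the Gale--Stewart argument for open games, which works for arbitrary sets of moves. Call a position \emph{safe} if II has no winning strategy in the game continued from it. The initial position is safe. At a safe position, I has a move all of whose legal answers lead to safe positions; otherwise II could answer each move of I so as to reach an unsafe position and then follow a winning strategy from there. Let $\sigma$ play such moves. If II won a run in which I follows $\sigma$, then by \eqref{eq:alive} some pair $(\{k_0,\dots,k_{j-1}\},(m_0,\dots,m_{j-1}))$ would be dead. Dead pairs stay dead, so II would win every continuation of the position after $j$ rounds, which is therefore unsafe. Hence $\sigma$ is winning for I.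

We now defeat $\sigma$. At each step II has countably many possible answers, so only countably many positions $p$ are consistent with $\sigma$. Let $\mathcal P_p$ be the partition that $\sigma$ plays at $p$. Apply (C) to $X=\omega$ and the countably many pieces of all the $\mathcal P_p$. We get a positive $Y_1$ that is almost contained in or almost disjoint from each piece. Since $Y_1$ is infinite and $\mathcal P_p$ is a finite partition, there is exactly one $P_p\in\mathcal P_p$ with $Y_1\subseteq^*P_p$.

Let II always choose the piece $P_p$ at $p$. Any finite intersection of such pieces almost contains $Y_1$, so it is infinite and the choice is legal. With I following $\sigma$ and the pieces chosen in this way, the position $p(t)$ is determined by the set $t$ of integers played by II. The sets $t$ that can occur form a tree of finite sets $T$ with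
\[
S_t=\{k>\max t:k\in Q_{p(t)}\cap P_{p(t)}\},
\]
and $Y_1\subseteq^*S_t$ for all $t\in T$. By Lemma~\ref{lem:branch}, $T$ has a positive branch $Y$. It is the set of integers played by II in a run in which I follows $\sigma$. Player I wins this run, so $(Y,h)\in E$ for some $h$, and $Y\in\mathcal I$ by (E3). This is a contradiction.
\end{proof}

Fix a winning strategy $\Sigma$ for II. At a position $p$, the pieces that $\Sigma$ selects from various partitions indicate where $\Sigma$ is willing to go. These selections need not cohere: the piece chosen from a finer partition need not lie inside the piece chosen from a coarser one, and it may depend on $m$. Taking a limit along an auxiliary ultrafilter extracts from them a single ultrafilter on $\omega$ into whose sets I can steer $\Sigma$, while guessing as high as desired.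

\begin{lemma}\label{lem:steer}
For every position $p$ consistent with $\Sigma$ there is an ultrafilter $\mathcal U_p$ such that for all $S\in\mathcal U_p$ and $e\in\omega$, player I has a move $(\mathcal P,m)$ at $p$ with $m\ge e$ for which the position $p'$ reached after the answer of $\Sigma$ satisfies $Q_{p'}\subseteq S$.
\end{lemma}

\begin{proof}
Let $D$ be the set of moves $d=(\mathcal P,m)$ of I. Put $(\mathcal P',m')\ge(\mathcal P,m)$ if every piece of $\mathcal P'$ is contained in a piece of $\mathcal P$ and $m'\ge m$. Any two moves have an upper bound, given by the common refinement and the larger integer, so the sets $D_d=\{d':d'\ge d\}$ have the finite intersection property. Let $\mathcal V$ be an ultrafilter on $D$ containing all $D_d$. Let $P_d$ be the piece with which $\Sigma$ answers $d$ at $p$, and for $S\subseteq\omega$ let $\widehat S=\{d\in D:Q_p\cap P_d\subseteq S\}$. Define $\mathcal U_p=\{S:\widehat S\in\mathcal V\}$.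

Since $\widehat{S\cap S'}=\widehat S\cap\widehat{S'}$ and $S\subseteq S'$ implies $\widehat S\subseteq\widehat{S'}$, the family $\mathcal U_p$ is closed under finite intersections and supersets. All sets $Q_p\cap P_d$ are infinite, so $\widehat S=\emptyset$ for finite $S$, and $\mathcal U_p$ contains no finite set. Given $S$, every $d\ge d_S:=(\{S,\omega\setminus S\},0)$ has $P_d\subseteq S$ or $P_d\subseteq\omega\setminus S$. So $D_{d_S}\subseteq\widehat S\cup\widehat{\omega\setminus S}$, and one of $S$, $\omega\setminus S$ is in $\mathcal U_p$. Thus $\mathcal U_p$ is an ultrafilter. Finally, if $S\in\mathcal U_p$, then $\widehat S$ meets $D_{(\{\omega\},e)}$, both sets being in $\mathcal V$. A move $d=(\mathcal P,m)$ in the intersection has $m\ge e$ and $Q_{p'}=Q_p\cap P_d\subseteq S$.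
\end{proof}

\section{The tree of positions and the proof of Theorem~\ref{thm:main}}\label{sec:tree}

Assume in addition that $\mathcal I$ is tall; we derive a contradiction. We play against $\Sigma$ along all sequences $s\in\omega^{<\omega}$ at once, where $s$ stands for the initial segment $h\,|\,|s|$ of a possible witness.

By recursion on $|s|$ define positions $p_s$ of $|s|$ rounds, consistent with $\Sigma$. Let $p_\emptyset$ be the initial position. Given $p_s$, let $(S^s_e)_{e<\omega}$ be a gluing tower in $\mathcal U_{p_s}$, by Proposition~\ref{prop:towers}. For each $e$, Lemma~\ref{lem:steer} gives a position $p_{s^\frown e}$ extending $p_s$ by one round, in which I plays an integer $m_{s^\frown e}$ and II an integer $k_{s^\frown e}$, such that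
\begin{equation}\label{eq:tree}
m_{s^\frown e}\ge e\qquad\text{and}\qquad Q_{p_{s^\frown e}}\subseteq S^s_e .
\end{equation}
If $s^\frown e\sqsubseteq u$, then $p_u$ extends $p_{s^\frown e}$, so $k_u\in Q_{p_u}\subseteq Q_{p_{s^\frown e}}\subseteq S^s_e$. Thus all integers played at or above the $e$th child of $s$ lie in the $e$th set of the tower at $s$, which is the configuration to which gluing applies.

A \emph{tree} in $\omega^{<\omega}$ is a nonempty set $T$ closed under initial segments; it is \emph{well-founded} if there is no $x\in\omega^\omega$ with $x|j\in T$ for all $j$.

\begin{lemma}\label{lem:wf}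
If $T\subseteq\omega^{<\omega}$ is a well-founded tree, then $\{k_u:u\in T,\ u\ne\emptyset\}\in\mathcal I$.
\end{lemma}

\begin{proof}
For $r\in T$ let $A_r=\{k_u:u\in T,\ r\sqsubset u\}$; we must show $A_\emptyset\in\mathcal I$. For $e\in\omega$ let $B_e=\{k_{r^\frown e}\}\cup A_{r^\frown e}$ if $r^\frown e\in T$, and $B_e=\emptyset$ otherwise. Then $A_r=\bigcup_eB_e$ and $B_e\subseteq S^r_e$. Since $(S^r_e)$ is gluing, $A_r\notin\mathcal I$ implies $B_e\notin\mathcal I$ for some $e$, that is, $r^\frown e\in T$ and $A_{r^\frown e}\notin\mathcal I$. If $A_\emptyset\notin\mathcal I$, repeating this step produces an infinite branch of $T$.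
\end{proof}

It remains to cut the tree of positions off at the points where $\Sigma$ has secured its win. What is left is well-founded, so its integers form a set in $\mathcal I$, yet it contains enough integers to defeat every witness.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
For $s\in\omega^{<\omega}$ of length $j$ let $K_s=\{k_{s|1},\dots,k_{s|j}\}$ and $\mu_s=(m_{s|1},\dots,m_{s|j})$ record the integers played in $p_s$, and call $s$ \emph{alive} if the pair $(K_s,\mu_s)$ is alive. Initial segments of alive sequences are alive. For $x\in\omega^\omega$ let $K_x=\{k_{x|j}:j\ge1\}$ and $h_x=(m_{x|1},m_{x|2},\dots)$. This is the outcome of a run consistent with $\Sigma$, so $(K_x,h_x)\notin E$, and by \eqref{eq:alive}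
\begin{equation}\label{eq:dies}
\text{for every }x\in\omega^\omega\text{ some }x|j\text{ is not alive.}
\end{equation}

Let $T=\{\emptyset\}\cup\{s^\frown e:s\text{ alive},\ e\in\omega\}$. If $s$ is alive, then every nonempty initial segment of $s^\frown e$ is a child of an alive sequence; in particular $T$ is a tree. If $x|j\in T$ for all $j$, then all $x|j$ are alive, contrary to \eqref{eq:dies}; so $T$ is well-founded. By Lemma~\ref{lem:wf}, $A=\{k_u:u\in T,\ u\neq\emptyset\}\in\mathcal I$.

Choose $x\in\omega^\omega$ with $(A,x)\in E$, and follow the tree along the witness $x$ itself. By \eqref{eq:tree}, $h_x(i)=m_{x|(i+1)}\ge x(i)$ for all $i$, so $(A,h_x)\in E$ by (E2). We show by induction that every $x|j$ is alive. If $j=0$, or if $j\ge1$ and $x|(j-1)$ is alive, then $x|1,\dots,x|j\in T$, so $K_{x|j}\subseteq A$. Hence $(K_{x|j},h_x)\in E$ by (E2), and $h_x\sqsupseteq\mu_{x|j}$, so $x|j$ is alive. This contradicts \eqref{eq:dies} and proves the first statement. The second follows by Lemma~\ref{lem:CQ}.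
\end{proof}

\begin{remark}\label{rem:hyp}
Tallness is used only in Lemma~\ref{lem:Utree}, which fails for $\mathrm{Fin}$ because branches are infinite. Property (Q) is used, through Lemma~\ref{lem:branch}, for null towers and in Lemma~\ref{lem:IIwins}; for the ideal $\mathcal S$ of Example~\ref{ex:summable}, the argument for $F_\sigma$ ideals shows that an ultrafilter disjoint from $\mathcal S$ contains no null tower. Property (C) is used to pass from null to gluing towers, which fails for $\mathcal J$, and in Lemma~\ref{lem:IIwins}. Analyticity is used through $E$ at every stage.
\end{remark}

\section{The characterization for analytic ideals}\label{sec:char}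

We use Silver's theorem: for every analytic $\mathcal A\subseteq[\omega]^\omega$, every infinite set $Y_0$ has an infinite subset $Y$ with $[Y]^\omega\subseteq\mathcal A$ or $[Y]^\omega\cap\mathcal A=\emptyset$.

\begin{proof}[Proof of Theorem~\ref{thm:char}]
(1)$\Rightarrow$(2) is Lemma~\ref{lem:CQ}.

(2)$\Rightarrow$(3). Let $X\in\mathcal I^+$, let $\epsilon:\omega\to X$ be the increasing bijection, and let $\mathcal I_X=\{A:\epsilon[A]\in\mathcal I\}$. This is an ideal, with $\omega\notin\mathcal I_X$ because $X\notin\mathcal I$, and it is analytic as the preimage of $\mathcal I$ under the continuous map $A\mapsto\epsilon[A]$. It satisfies (C): given $X'\in\mathcal I_X^+$ and $f$, apply (C) for $\mathcal I$ to $\epsilon[X']$ and $f\circ\epsilon^{-1}$. It satisfies (Q): given $X'$ and $g$, apply (Q) for $\mathcal I$ to $\epsilon[X']$ and any $g':\omega\to\omega$ with $g'(\epsilon(n))=\epsilon(g(n))$, and note that $\epsilon(g(a))<\epsilon(b)$ implies $g(a)<b$. By Theorem~\ref{thm:main}, $\mathcal I_X$ is not tall, so some infinite $Z$ has no infinite subset in $\mathcal I_X$. Take $Y=\epsilon[Z]$.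

(3)$\Rightarrow$(5). Let $Y_0\subseteq X$ be infinite with $[Y_0]^\omega\cap\mathcal I=\emptyset$. The set $Y\subseteq Y_0$ given by Silver's theorem is infinite, hence positive.

(5)$\Rightarrow$(1). Given $c:[X]^2\to2$, let $\mathcal A$ be the Borel set of all $Z\in[X]^\omega$ whose first two elements have color $0$, and let $Y$ be as in (5). Every pair $a<b$ from $Y$ consists of the first two elements of $\{a\}\cup(Y\setminus b)\in[Y]^\omega$. So $Y$ is homogeneous, of color $0$ if $[Y]^\omega\subseteq\mathcal A$ and of color $1$ otherwise.

(3)$\Rightarrow$(4). Let $\mathcal D$ be the family of infinite $D$ with $[D]^\omega\cap\mathcal I=\emptyset$. If $A\in\mathcal I$ and $D\in\mathcal D$, then $A\cap D$ is a subset of $D$ in $\mathcal I$, hence finite. If $A\in\mathcal I^+$, then $A$ contains some $D\in\mathcal D$ by (3).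

(4)$\Rightarrow$(3). If $X\notin\mathcal I$, then $Y=X\cap D$ is infinite for some $D\in\mathcal D$. Every infinite subset of $Y$ meets $D$ in an infinite set, so it is not in $\mathcal I$.
\end{proof}

Analyticity of $\mathcal I$ is used only in (2)$\Rightarrow$(3), and it is needed there: the ideal of the next section satisfies (1) and (2) but, being tall, fails (3).

\section{A tall coanalytic ideal with the partition property}\label{sec:coanalytic}

A natural way to obtain a tall ideal is to fix a very inhomogeneous coloring $R$ of pairs and to declare a set positive if it contains a subset on which $R$ is still as inhomogeneous as possible. Ramsey's theorem makes such a family tall, but the coloring $c=R$ then has no positive homogeneous set. The remedy is to color finite sets of all sizes and keep the higher dimensions in reserve. A set on which $R$ is constant on pairs can still be complicated on triples, in the particular way that the color of $\{a<b<x\}$ depends only on $\{a,b\}$ and is a generic function of that pair. Each coloring of pairs then costs one dimension, and infinitely many are available. Tallness survives, because Ramsey's theorem can be applied in all dimensions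 at once.

\subsection*{Rich sets}
Let $[X]^{\ge k}$ be the set of finite subsets of $X$ with at least $k$ elements, and for $|s|\ge n$ let $s\ominus n$ be $s$ with its $n$ largest elements removed. For finite $t$ let $\nu(t)=\sum_{i\in t}2^i$; the map $\nu$ is injective. Define $R:[\omega]^{\ge2}\to2$ by letting $R(t^\frown a)$, for $t\ne\emptyset$, be the binary digit of $a$ in place $\nu(t)$.

\begin{definition}\label{def:rich}
An infinite set $X\subseteq\omega$ is \emph{$n$-rich} if the following hold.
\begin{itemize}
\item[(R1)] For $s\in[X]^{\ge n+2}$ the value $R(s)$ depends only on $s\ominus n$. As $X$ is infinite, this defines $\rho:[X]^{\ge2}\to2$ with $\rho(s\ominus n)=R(s)$.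
\item[(R2)] For every finite $F\subseteq X$ and every $p:[F]^{\ge1}\to2$ the set
\[
\langle F,p\rangle=\{x\in X:x>\max F,\ \rho(t^\frown x)=p(t)\text{ for all }t\in[F]^{\ge1}\}
\]
is infinite.
\end{itemize}
\end{definition}

The set $\omega$ is $0$-rich, with $\rho=R$: condition (R1) is empty, and membership in $\langle F,p\rangle$ prescribes finitely many binary digits of $x$, in distinct places. Let $\mathcal I$ be the family of sets that contain no $n$-rich subset for any $n$.

\begin{proposition}\label{prop:rich}
If $X$ is $n$-rich and $c:[X]^2\to2$, then $X$ contains a homogeneous $(n+1)$-rich set.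
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:coanalytic} from Proposition~\ref{prop:rich}]
\emph{$\mathcal I$ is an ideal.} It is closed under subsets, it contains the finite sets because rich sets are infinite, and $\omega\notin\mathcal I$. Suppose $A\cup A'$ contains an $n$-rich set $X$. Color $a<b$ in $X$ by $0$ iff $a\in A$, and let $B\subseteq X$ be homogeneous and $(n+1)$-rich. Each element of $B$ is the smaller element of a pair from $B$, so $B\subseteq A$ if the color is $0$ and $B\subseteq A'$ if it is $1$. Hence $A\notin\mathcal I$ or $A'\notin\mathcal I$.

\emph{Partition property.} A positive set contains an $n$-rich set $X$ for some $n$, and the proposition, applied to the restriction of the coloring to $[X]^2$, gives a positive homogeneous set.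

\emph{Complexity.} Condition (R1) says that $R(s)=R(s')$ for all finite $s,s'\subseteq X$ of size at least $n+2$ with $s\ominus n=s'\ominus n$. Given (R1), condition (R2) says that for all finite $F\subseteq X$, all $p$ and all $N$ there are $x\in X$ above $\max F$ and $N$, and an $n$-element set $w\subseteq X$ above $x$, with $R(t\cup\{x\}\cup w)=p(t)$ for all $t\in[F]^{\ge1}$. All quantifiers range over countable sets and the conditions $s\subseteq X$ are clopen, so the $n$-rich sets form a Borel set. Thus $\mathcal I^+$ is the projection of the Borel set $\{(A,X):X\subseteq A,\ X\text{ is $n$-rich for some }n\}$, and $\mathcal I$ is coanalytic.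

\emph{Tallness.} Let $Z$ be infinite. By Ramsey's theorem for $w$-element sets there are infinite $Z\supseteq Z_2\supseteq Z_3\supseteq\cdots$ with $R$ constant on the $w$-element subsets of $Z_w$. Choose $z_0<z_1<\cdots$ with $z_i\in Z_{\max(i,2)}$ and let $Z'=\{z_i:i<\omega\}$. Then $\{z_i:i\ge w\}\subseteq Z_w$ for $w\ge2$. Suppose $X\subseteq Z'$ is $n$-rich, let $w=n+2$, and pick $a\in X$ with $a\ge z_w$. By (R2) with $F=\{a\}$ there are $x,x'\in X$ above $a$ with $\rho(\{a,x\})=0$ and $\rho(\{a,x'\})=1$. Adding $n$ larger elements of $X$ to each pair gives two $w$-element subsets of $Z_w$ on which $R$ takes different values, a contradiction. So $Z'$ is an infinite subset of $Z$ in $\mathcal I$.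
\end{proof}

\subsection*{Proof of Proposition~\ref{prop:rich}}
Fix $X$, its function $\rho$, and $c$; we write $c(a,b)$ for $c(\{a,b\})$.

\emph{The target.} We build $B=\{b_0<b_1<\cdots\}\subseteq X$ on which $\rho$, after dropping the top element, is a copy of $R$ on $\omega$. Write $b[\sigma]=\{b_l:l\in\sigma\}$. We require
\begin{equation}\label{eq:dagger}
\rho\bigl(b[\sigma]\cup\{b_i,b_j\}\bigr)=R(\sigma^\frown i)\qquad\text{for }\emptyset\ne\sigma\subseteq i\text{ and }i<j .
\end{equation}
This makes $B$ an $(n+1)$-rich set. Indeed, let $s\in[B]^{\ge n+3}$. Then $s\ominus n$ has at least three elements, so it has the form $b[\sigma]\cup\{b_i,b_j\}$ as in \eqref{eq:dagger}, and $R(s)=\rho(s\ominus n)=R(\sigma^\frown i)$ depends only on $s\ominus(n+1)=b[\sigma^\frown i]$. This is (R1), with the function $\rho'(b[\tau])=R(\tau)$ for $\tau\in[\omega]^{\ge2}$. The increasing bijection $l\mapsto b_l$ carries $R$ to $\rho'$, so (R2) for $B$ follows from (R2) for $\omega$. Note that \eqref{eq:dagger} says nothing about $\rho$ on pairs; this is the dimension given up.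

\emph{Cones and dense sets.} As in the usual proof of Ramsey's theorem, after choosing $b_i$ we pass to the points joined to $b_i$ in one color. These must remain numerous enough to satisfy all later instances of \eqref{eq:dagger}, and the right notion of largeness is density with respect to the sets in (R2). A \emph{cone} is a pair $O=(F_O,p_O)$ with $F_O\subseteq X$ finite and $p_O:[F_O]^{\ge1}\to2$; put $\langle O\rangle=\langle F_O,p_O\rangle$. Write $O'\le O$ if $F_{O'}\supseteq F_O$ and $p_{O'}\supseteq p_O$; then $\langle O'\rangle\subseteq\langle O\rangle$. A set $P\subseteq X$ is \emph{dense below $O$} if $P\cap\langle O'\rangle\ne\emptyset$ for all $O'\le O$. Such a $P$ is dense below every $O'\le O$. We need one fact.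
\begin{itemize}
\item[(i)] \emph{If $P$ is dense below $O$ and $N$ is not dense below any $O'\le O$, then $P\setminus N$ is dense below $O$.} Given $O'\le O$, there is $O''\le O'$ with $N\cap\langle O''\rangle=\emptyset$, while $P\cap\langle O''\rangle\ne\emptyset$; a point of this set lies in $(P\setminus N)\cap\langle O'\rangle$.
\end{itemize}

\emph{Prescriptions.} Let $C\subseteq X$ be finite, $q:[C]^{\ge1}\to2$, and $b\in X$ with $b>\max C$. A cone $O'$ \emph{decides} $(C,b,q)$ if $C\cup\{b\}\subseteq F_{O'}$ and $p_{O'}(t^\frown b)=q(t)$ for all $t\in[C]^{\ge1}$. Then every $O''\le O'$ decides $(C,b,q)$ too, and $\rho(t\cup\{b,x\})=q(t)$ for all $x\in\langle O'\rangle$ and $t\in[C]^{\ge1}$.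
\begin{itemize}
\item[(ii)] \emph{Let $C,C'\subseteq F_O$ be disjoint, $q:[C]^{\ge1}\to2$, $q':[C']^{\ge1}\to2$, and $b\in X$ with $b>\max F_O$. Then some $O'\le O$ decides both $(C,b,q)$ and $(C',b,q')$.} Take $F_{O'}=F_O\cup\{b\}$. The sets $t^\frown b$ are outside the domain of $p_O$, and no nonempty $t$ is contained in both $C$ and $C'$, so the two prescriptions do not conflict. Give $p_{O'}$ arbitrary values on the remaining sets.
\end{itemize}
Once $b_0,\dots,b_{i-1}$ are chosen, let $C_i=b[i]$ and define $q^i:[C_i]^{\ge1}\to2$ by $q^i(b[\sigma])=R(\sigma^\frown i)$. Then \eqref{eq:dagger} holds as soon as there are cones $O_{i+1}$ such that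
\begin{equation}\label{eq:suff}
O_{i+1}\text{ decides }(C_i,b_i,q^i)\quad\text{and}\quad b_j\in\langle O_{i+1}\rangle\text{ for all }j>i .
\end{equation}

\emph{The dichotomy.} A \emph{situation} is a quadruple $(P,O,C,q)$ with $P$ dense below $O$, $C\subseteq F_O$ and $q:[C]^{\ge1}\to2$. For $b\in P$ let $N_b=\{x\in P:x>b,\ c(b,x)=1\}$. Call $b\in P$ with $b>\max F_O$ \emph{good} for the situation if $N_b$ is dense below some $O'\le O$ that decides $(C,b,q)$.

For orientation, take $c=\rho$ on pairs, the coloring that destroys $n$-richness. Every $b\in P\cap\langle O\rangle$ is then good: the value $p_{O'}(\{b\})$ is not prescribed, and if we set it equal to $1$, then $N_b\supseteq P\cap\langle O'\rangle$. For a general $c$, the color of $\{b,x\}$ may be tied to the values $\rho(t\cup\{b,x\})$ that we want to prescribe, and good points may fail to exist.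

\emph{Case 1: every situation has a good point.} Start with $P_0=X$ and $O_0=(\emptyset,\emptyset)$; the set $X$ is dense below $O_0$ by (R2). At stage $i$ we have a situation $(P_i,O_i,C_i,q^i)$. Let $b_i$ be good for it, witnessed by $O_{i+1}\le O_i$, and put
\[
P_{i+1}=\{x\in P_i:x>b_i,\ c(b_i,x)=1\}\cap\langle O_{i+1}\rangle .
\]
This set is dense below $O_{i+1}$, because $\langle O'\rangle\subseteq\langle O_{i+1}\rangle$ for $O'\le O_{i+1}$, and $C_{i+1}=C_i\cup\{b_i\}\subseteq F_{O_{i+1}}$. So the construction continues. For $j>i$ we have $b_j\in P_j\subseteq P_{i+1}$, which gives $c(b_i,b_j)=1$ and \eqref{eq:suff}.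

\emph{Case 2: some situation $(P,O,C,q)$ has no good point.} Then for every $b\in P$ above $\max F_O$, the set $N_b$ is not dense below any $O'\le O$ deciding $(C,b,q)$. In other words, the fixed prescription $(C,q)$ makes color $1$ negligible for every $b$. We impose it on each $b_i$, alongside the prescription $(C_i,q^i)$ that we actually need; the two concern disjoint sets.

Let $O_0=O$. At stage $i$ we have $b_0<\dots<b_{i-1}$ in $P$ above $\max F_O$, and $O_i\le O$ deciding $(C,b_l,q)$ for all $l<i$; in particular $C\cup C_i\subseteq F_{O_i}$. Every $O'\le O_i$ decides these triples as well, so no $N_{b_l}$ with $l<i$ is dense below any $O'\le O_i$. Applying (i) $i$ times, we see that $P\setminus\bigcup_{l<i}N_{b_l}$ is dense below $O_i$. Choose $b_i$ in this set and in $\langle O_i\rangle$; then $b_i>\max F_{O_i}$. The sets $C$ and $C_i$ are disjoint, since $C\subseteq F_O$ and all $b_l$ exceed $\max F_O$. By (ii) there is $O_{i+1}\le O_i$ deciding both $(C,b_i,q)$ and $(C_i,b_i,q^i)$. For $i<j$ we have $b_j\in P\setminus N_{b_i}$ and $b_j>b_i$, so $c(b_i,b_j)=0$; and $b_j\in\langle O_j\rangle\subseteq\langle O_{i+1}\rangle$, which is \eqref{eq:suff}.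

In both cases $B$ is homogeneous and satisfies \eqref{eq:dagger}, so it is $(n+1)$-rich. This proves Proposition~\ref{prop:rich} and completes the proof of Theorem~\ref{thm:coanalytic}. \hfill$\square$

\begin{thebibliography}{1}

\bibitem{filters}
\emph{Combinatorics of filters and ideals},
\texttt{https://www.matmor.unam.mx/\textasciitilde{}michael/reprints\_files/filters.pdf}.

\end{thebibliography}
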